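# Critical percolation on graphs of maximum degree $d$: the tail $e^{-CA^3}$ of the largest cluster

## The tail of the complete graph as a first guess

Let $d\ge 3$ and let $G$ be a finite simple graph with $n$ vertices, all of degree at most $d$. Bond percolation with parameter $p$ keeps each edge of $G$ (declares it *open*) independently with probability $p$, and deletes (*closes*) the others. The connected components of the open subgraph are called *open clusters*. We write $C(v)$ for the cluster of the vertex $v$, and $|C_1|\ge|C_2|\ge\dots$ for the cluster sizes in decreasing order. The parameter today is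
$$p=\frac1{d-1}.$$
When a cluster is explored, a newly found vertex has at most $d-1$ further edges, so it yields at most one further vertex on average. This is the critical situation.

Nachmias–Peres (2005) show that there is an absolute constant with
$$P(|C_1|\ge An^{2/3})\le \frac{\text{const}}{A^{3/2}}\qquad\text{for all }A>0,$$
uniformly in $d$, $n$ and $G$. One special case is $G=K_n$, $d=n-1$, which is essentially the critical random graph $G(n,1/n)$. The course notes "University of Washington Math 523A" (https://sites.math.washington.edu/~eyal/523A/lec/lec-12-13.pdf) ask for a sharper bound: prove or disprove that there are absolute constants $C>0$, $A_0\ge1$ with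
$$P(|C_1|\ge An^{2/3})\le e^{-CA^3}$$
for every $d\ge3$, every $n$, every $G$ as above and every $A\ge A_0$. For $G=K_n$ such a bound is stated there as known.

So the answer one would first guess is yes: every $G$ behaves at worst like the complete graph, up to the constant. Before believing this we test it. Note that if $A>n^{1/3}$ then $An^{2/3}>n$ and the probability is $0$. So only $n\ge A^3$ matters.

**Test 1: a path.** Let $G$ be a path on $n$ vertices, $d=3$, $p=\frac12$. A cluster with at least $m$ vertices contains a run of at least $m-1$ consecutive open edges, and there are at most $n$ places where the run can start. With $m=An^{2/3}$ this gives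
$$P(|C_1|\ge m)\le n2^{1-m}=\exp\big(\ln(2n)-An^{2/3}\ln 2\big).$$
Let $A\ge3$, so that $n\ge27$. Then $\ln(2n)\le n^{2/3}$: at $n=27$ this reads $\ln 54<4\le 9$, and $n^{2/3}-\ln(2n)$ has derivative $\frac23n^{-1/3}-\frac1n\ge0$ when $n^{2/3}\ge\frac32$. Hence the exponent is at most $n^{2/3}(1-A\ln2)\le -An^{2/3}(\ln 2-\tfrac13)\le-\tfrac13An^{2/3}\le-\frac13A^3$, because $n^{2/3}\ge A^2$. The guess passes.

**Test 2: disjoint complete graphs.** Let $G$ consist of $M$ disjoint copies of $K_b$, $b\ge4$, $d=b-1$, $n=Mb$. Since $An^{2/3}=(AM^{2/3})\,b^{2/3}$, the bound for $K_b$ with parameter $AM^{2/3}\ge A$ and a union bound give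
$$P(|C_1|\ge An^{2/3})\le Me^{-CA^3M^2}\le e^{-CA^3}\qquad\text{if }CA^3\ge1,$$
because $\ln M\le M^2-1\le CA^3(M^2-1)$. Cutting the graph up makes the tail smaller.

**Test 3: the top end, for every $G$.** Take $A=n^{1/3}$. The event says that the open subgraph is connected, and the guess says that this has probability at most $e^{-Cn}$. Connectedness needs at least $n-1$ open edges. The number $Y$ of open edges is binomial with mean at most $\frac{dn}{2}\cdot\frac1{d-1}\le\frac34n$, so $E\theta^{Y}\le e^{(\theta-1)\cdot 3n/4}$ for $\theta>1$. With $\theta=\frac43$, Markov's inequality gives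
$$P(Y\ge n-1)\le\Big(\frac34\Big)^{n-1}e^{n/4}=\frac43\,e^{-(\ln\frac43-\frac14)n}\le\frac43e^{-0.037\,n}.$$
The guess passes for every $G$. But the argument does not reach lower values of $A$: a cluster of $\alpha n$ vertices needs only $\alpha n-1$ open edges, and a $d$-regular graph has $\frac{dn}{2(d-1)}>\frac n2$ open edges on average. For $\alpha\le\frac12$, edge counting says nothing.

## The bound for every graph and its converse on $K_n$

The guess is right. Write
$$Z_m:=\#\{v:|C(v)|\ge m\}$$
for the number of vertices in clusters of size at least $m$. For example, if the clusters have sizes $5,3,3,1$, then $Z_3=11$ and $Z_4=5$. If $|C_1|\ge m$ then $Z_m\ge|C_1|\ge m$, so upper bounds for $Z_m$ control $|C_1|$.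

**Theorem 1.** Let $d\ge 3$, let $G$ be a graph on $n$ vertices with maximum degree $\le d$, and let $p=1/(d-1)$. For all $A\ge 2961$,
$$P(|C_1|\ge An^{2/3})\le e^{-CA^3},\qquad C=8\cdot 10^{-11}.$$

**Theorem 2.** Let $h\ge1$ be an integer, $0\le\varepsilon\le\frac1{4(h+1)}$, $p\le\frac{1+\varepsilon}{d-1}$, $0<\alpha\le 1$, and $T:=\lfloor n/(82h^3)\rfloor\ge 4$. Then for every $G$ as in Theorem 1,
$$P(Z_{h^2}\ge \alpha n)\le 2\Big(\frac{57e}{\alpha h}\Big)^{T}.$$
Consequently, if $\lambda\ge0$, $p\le (1+\lambda n^{-1/3})/(d-1)$ and $A\ge\max(2961,1696\lambda)$, then, with $C=8\cdot10^{-11}$,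
$$P\Big(\sum_{i:\ |C_i|\ge 423^2A^{-2}n^{2/3}}|C_i|\ \ge\ An^{2/3}\Big)\le e^{-CA^3},\qquad\text{and in particular } P(|C_1|\ge An^{2/3})\le e^{-CA^3}.$$

**Theorem 3.** For $G=K_n$ (so $d=n-1$, $p=1/(n-2)$) and all $1\le A\le n^{1/3}/8$,
$$P(|C_1|\ge An^{2/3})\ge e^{-30A^3}.$$

Theorem 1 is the case $\lambda=0$ of Theorem 2. Theorem 3 says that the power $A^3$ cannot be improved. The constants are not optimized.

## Revealing one cluster edge by edge

We need a precise statement about one cluster. It will be applied to induced subgraphs of $G$, so let $H$ be any finite graph of maximum degree $\le d$. Let $h\ge1$ be real, $0\le\varepsilon\le\frac1{4(h+1)}$ (so $\varepsilon\le\frac18$), and $p=\frac{1+\varepsilon}{d-1}$, which is at most $\frac9{16}<1$.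

**Definition (exploration from $x$).** Put $K_0=\{x\}$. At each step reveal the first unrevealed edge, in a fixed order, of $H$ that is incident to the current set $K_t$. If it is open and its other endpoint is not in $K_t$, add that endpoint. Let $\eta_t\in\{0,1\}$ indicate that the $t$-th revealed edge is open, let $U_t$ be the number of unrevealed edges incident to $K_t$, and set
$$W_t=d+(d-1)\sum_{i\le t}\eta_i-t .$$

The edge to be revealed next depends only on what has been seen, so given the past $\eta_{t+1}$ is Bernoulli($p$). The quantity $W_t$ is a walk that dominates $U_t$. Indeed $U_0\le d=W_0$. Each step removes one edge from the count, and adds at most $d-1$ edges if a new vertex is found, which requires $\eta=1$. Hence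
$$0\le U_t\le W_t. \tag{1}$$

*Example.* Let $H$ be a triangle $xyz$ and $d=3$. Then $U_0=2$, $W_0=3$. Reveal $xy$, open: $K_1=\{x,y\}$, $U_1=2$, $W_1=4$. Reveal $xz$, open: $K_2=\{x,y,z\}$, $U_2=1$, $W_2=5$. Reveal $yz$: $U_3=0$, and $W_3=6$ or $4$ according as $yz$ is open or closed. An open edge that closes a cycle makes $W$ grow but not $U$.

We stop the exploration early, at
$$\tau=\min\{t:\ U_t=0\ \text{ or }\ W_t\ge h(d-1)\ \text{ or }\ |K_t|\ge h^2\}\le|E(H)|.$$
At this time
$$W_\tau\le(h+1)(d-1). \tag{2}$$
Indeed, if $\tau\ge1$ then $W_{\tau-1}<h(d-1)$ and a step adds at most $d-2$. If $\tau=0$ then $W_0=d\le2(d-1)\le(h+1)(d-1)$.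

**Lemma 1.** Let $C_H(x)$ be the open cluster of $x$ in $H$.
(i) $P\big(W_\tau\ge h(d-1)\text{ or }|K_\tau|\ge h^2\big)\le 18/h$.
(ii) $P(|C_H(x)|\ge h^2)\le 18/h$.
(iii) $E\big[|C_H(x)|\,;\,|C_H(x)|<h^2\big]\le 36h$.

*Proof.* **Step 1: moments of one increment.** This step supplies the drift and the variance of the walk. The increment $\Delta=(d-1)\eta-1$ has $E\Delta=(d-1)p-1=\varepsilon$. It equals $d-2$ with probability $p$ and $-1$ with probability $1-p$, so, since $p(d-1)\ge1$,
$$E\Delta^2=p(d-2)^2+1-p=1+p\big((d-2)^2-1\big)=1+p(d-3)(d-1)\ge 1+(d-3)=d-2.$$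

**Step 2: bound $E\tau$ by comparing two estimates of $EW_\tau^2$.** The event $\{t<\tau\}$ depends only on the first $t$ revealed edges, and $\tau$ is bounded. Summing the conditional means of $W_{t+1}-W_t$ and of $W_{t+1}^2-W_t^2=2W_t\Delta_{t+1}+\Delta_{t+1}^2$ over $t<\tau$ gives
$$EW_\tau=d+\varepsilon E\tau,\qquad EW_\tau^2=d^2+E\sum_{t<\tau}\big(2\varepsilon W_t+E\Delta^2\big)\ge(d-2)E\tau,$$
where we used $W_t\ge0$ from (1). On the other hand, $0\le W_\tau\le(h+1)(d-1)$ by (1) and (2), so $EW_\tau^2\le(h+1)(d-1)EW_\tau$. Therefore
$$(d-2)E\tau\le(h+1)(d-1)\big(d+\varepsilon E\tau\big).$$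
Now $\varepsilon(h+1)(d-1)\le\frac{d-1}4\le\frac{d-2}2$, the last inequality because $d\ge3$. So the term with $E\tau$ on the right is at most half of the left side, and
$$E\tau\le\frac{2(h+1)d(d-1)}{d-2}. \tag{3}$$

**Step 3: part (i).** We bound the two bad events by Markov's inequality. By (3) and $\varepsilon(h+1)\le\frac14$, $\varepsilon E\tau\le\frac{d(d-1)}{2(d-2)}\le d$, so $EW_\tau\le2d$ and
$$P(W_\tau\ge h(d-1))\le\frac{2d}{h(d-1)}\le\frac3h.$$
Next, $|K_\tau|\le1+\sum_{t\le\tau}\eta_t$, and $E\sum_{t\le\tau}\eta_t=pE\tau$ by the same summation as in Step 2. Since $d/(d-2)\le3$ and $1+\varepsilon\le\frac98$,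
$$E|K_\tau|\le1+pE\tau\le1+\frac98\cdot2(h+1)\frac d{d-2}\le1+\frac{27}4(h+1)\le14.5\,h,$$
using $1\le h$ and $h+1\le2h$. So $P(|K_\tau|\ge h^2)\le14.5/h$. The sum of the two bounds is at most $18/h$.

**Step 4: part (ii).** We show that the event in (ii) lies in the event in (i). If the event in (i) fails, the exploration stopped because $U_\tau=0$. Then every edge incident to $K_\tau$ is revealed and those leaving $K_\tau$ are closed, so $K_\tau=C_H(x)$, and $|C_H(x)|<h^2$.

**Step 5: part (iii).** We sum the tail in (ii) over all scales below $h$. For an integer $1\le j\le h^2$ apply (ii) with $\sqrt j$ in place of $h$, with the same $p$ and $\varepsilon$. This is allowed because $\varepsilon\le\frac1{4(h+1)}\le\frac1{4(\sqrt j+1)}$. Hence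
$$E\big[|C_H(x)|;|C_H(x)|<h^2\big]\le\sum_{1\le j\le h^2}P(|C_H(x)|\ge j)\le\sum_{1\le j\le h^2}\frac{18}{\sqrt j}\le36h.\qquad\square$$

## The tail $A^{-3/2}$, and why higher moments of $Z_m$ add nothing

Here is what Lemma 1 gives at once for $p=\frac1{d-1}$. Put $m=An^{2/3}=\alpha n$, so $\alpha=An^{-1/3}$, and suppose $m\ge1$. With $\varepsilon=0$, $h=\sqrt m$, $H=G$, part (ii) says $P(|C(v)|\ge m)\le18m^{-1/2}$ for each $v$. Therefore
$$P(|C_1|\ge m)\le P(Z_m\ge m)\le\frac{EZ_m}{m}\le\frac{18\,n}{m^{3/2}}=\frac{18}{A^{3/2}}.$$
(If $m<1$ then $A^{-3/2}>n$ and the bound is trivial.) So we have recovered the polynomial tail.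

The sensible way to improve a first-moment bound is to take the $k$-th moment. Let $v_1,\dots,v_k$ be independent uniform vertices, independent of the percolation. Then $E(Z_m/n)^k=P(|C(v_i)|\ge m\text{ for all }i\le k)=:P_k$, and
$$P(Z_m\ge\alpha n)\le\alpha^{-k}P_k .$$
If the $k$ events were roughly independent, $P_k$ would be about $(18/\sqrt m)^k$, which would be excellent. But they are not. As soon as $Z_m>0$ there is a cluster of at least $m$ vertices, so $Z_m\ge m=\alpha n$. Thus $(Z_m/n)^k\ge\alpha^{k-1}Z_m/n$ always, hence $P_k\ge\alpha^{k-1}P_1$ and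
$$\alpha^{-k}P_k\ \ge\ \alpha^{-1}P_1 .$$
For every $k$ the $k$-th moment bound is no better than the first-moment bound. The reason is visible: once the cluster of $v_1$ has been explored completely and is large, it already occupies a fraction $\alpha$ of the vertices, and the next vertex falls into it with probability at least $\alpha$. We pay a factor $\alpha$ per vertex and win a factor $\alpha^{-1}$ per vertex.

## Truncated pieces: the balance of $sh^2/n$ against $1/h$

The cure is never to look at a whole large cluster. Explore from each random vertex only up to size $h^2$, with $h$ a large constant times $\alpha^{-1}$. The explorations need to notice only that $C(v_i)$ is *fairly* large, namely $|C(v_i)|\ge h^2$. After $s$ truncated pieces have been set aside, they occupy at most $sh^2$ vertices, and this should be far below $\alpha n$.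

The price is that the pieces are unfinished. From each one hang unrevealed edges, and a new vertex may turn out to be joined to an old piece through one of them. Lemma 1 controls this. By (2) a truncated piece has at most $(h+1)(d-1)$ unrevealed edges, each open with probability about $\frac1{d-1}$, so about $h$ of them are open. Behind each lies a cluster whose mean size, counted only when it is below $h^2$, is at most $36h$ by (iii). So the danger zone around $s$ pieces has expected size of order $sh\cdot h=sh^2$, the same order as the pieces themselves. A new random vertex therefore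

- starts a large piece with probability $O(1/h)$, by (i);
- hits or joins an old piece with probability $O(sh^2/n)$.

The second term stays below $1/h$ as long as $s\lesssim n/h^3$. With $h\asymp1/\alpha$ this is $s\lesssim\alpha^3n=A^3$. So for about $A^3$ rounds, each new vertex succeeds with conditional probability $O(1/h)$, a small multiple of $\alpha$, whereas in the presence of a cluster of size $\alpha n$ a fraction $\alpha$ of all vertices must succeed. That is how $e^{-cA^3}$ arises.

The cap on $W$ matters as well as the cap on size. A piece of $h^2$ vertices could have of the order of $h^2(d-1)$ hanging edges. With only this bound the danger zone would be of order $sh^3$, and the balance $sh^3/n\le1/h$ would stop at $s\asymp n/h^4\asymp\alpha A^3$, which is too early when $\alpha$ is small.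

## Exploration from many vertices with an unrevealed boundary

We prove the first bound of Theorem 2.

**Step 1: reduce to one value of $p$ and fix the random starts.** Opening more edges can only increase $Z_{h^2}$. By the standard coupling in which the open edges at a smaller parameter form a subset of those at a larger one, we may assume $p=\frac{1+\varepsilon}{d-1}$. Let
$$N=\lceil2T/\alpha\rceil\le3T/\alpha,$$
where the inequality holds because $2T/\alpha\ge8$. Let $v_1,\dots,v_N$ be independent uniform vertices, independent of the percolation.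

**Step 2: the rules.** This step says which edges are looked at, and in which order. There are $N$ stages, each of which ends as a *success* or a *failure*. Let $s$ be the number of successes so far. We keep a partition $V=D\sqcup F\sqcup R$: in $D$ are the pieces set aside, in $F$ the finished small clusters, in $R$ the rest. Initially $R=V$. Let $\partial$ denote the set of unrevealed edges between $D$ and $R$. Stage $i$ runs as follows.

- If $v_i\in F$: failure, and nothing changes.
- If $v_i\in D$: success, and nothing else changes.
- If $v_i\in R$: let $H=G[R]$ and run the exploration of Lemma 1 in $H$ from $v_i$ until $\tau$. Put $K=K_\tau$. Since $h^2$ is an integer and $K_t$ grows by at most one vertex per step, $|K|\le h^2$.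
  - Case (a), $W_\tau\ge h(d-1)$ or $|K|\ge h^2$: success. Move $K$ from $R$ to $D$.
  - Case (b), otherwise. Then $U_\tau=0$, $K=C_H(v_i)$ and $|K|<h^2$. Reveal all edges of $\partial$ incident to $K$. If at least one of them is open: success, and $K$ moves to $D$. If all are closed (or there are none): failure, and $K$ moves to $F$.

*Example.* Let $G$ be the path $1-2-3-4-5$, $d=3$, $h=2$, so the thresholds are $h(d-1)=4$ and $h^2=4$. Suppose $v_1=1$ and the edge $12$ is open. Then $W_1=3+2-1=4$, case (a): $D=\{1,2\}$, $\partial=\{23\}$. Suppose $v_2=4$ and the edges $34$, $45$ are found closed. Then $W_2=1$, $U_2=0$, $K=\{4\}$, no edge of $\partial$ touches $4$, so this is a failure and $F=\{4\}$. Suppose $v_3=3$. Now $H=G[\{3,5\}]$ has no edges, so $\tau=0$ and $K=\{3\}$, case (b), and we reveal $23$. If it is closed, failure: $\{3\}$ is indeed a full cluster. If it is open, success, although $C(3)=\{1,2,3\}$ has fewer than $4$ vertices. A success need not mean a large cluster. Only the opposite implication will be used.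

**Step 3: four invariants.** This step records what is known between stages. We claim that before and after every stage:

1. Every edge incident to $F$ is revealed, and $F$ is a union of complete open clusters of $G$, each of size $<h^2$.
2. All edges inside $R$ are unrevealed.
3. Every revealed edge between $D$ and $R$ is closed.
4. $|D|\le sh^2$ and $|\partial|\le s(h+1)(d-1)$.

They hold at the start. If $v_i\in F\cup D$, no set changes and $s$ does not decrease, so they persist. Let $v_i\in R$ and put $R'=R\setminus K$, the new $R$.

*Invariant 2.* Every edge revealed during the stage is incident to $K$. So edges inside $R'$ remain unrevealed.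

*Invariant 3.* Only a success enlarges $D$, and then by $K$. Revealed edges between the old $D$ and $R'$ are closed, since they were revealed earlier. An edge from $K$ to $R'$ was unrevealed before the stage; if the exploration revealed it, it was closed, since otherwise its endpoint would have been added to $K$.

*Invariant 4.* In a success, $|D|$ grows by $|K|\le h^2$ and $s$ grows by $1$. New members of $\partial$ are unrevealed edges from $K$ to $R'$. In case (a) there are at most $U_\tau\le W_\tau\le(h+1)(d-1)$ of them, by (1) and (2). In case (b) there are none, because $U_\tau=0$. In a failure, $D$ is unchanged and $\partial$ can only shrink.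

*Invariant 1.* It can be affected only by a failure in case (b). Then $K$ is connected by open edges and $|K|<h^2$. All edges of $H$ incident to $K$ are revealed, and those from $K$ to $R'$ are closed. The edges from $K$ to $D$ are all revealed: those revealed before are closed by invariant 3, those in $\partial$ were revealed now and are closed. The edges from $K$ to the old $F$ are revealed, and they are closed because $F$ is a union of complete clusters. So $K$ is a complete open cluster of $G$ with all incident edges revealed.

**Step 4: a failure certifies a small cluster.** This step links successes to $Z_{h^2}$. If stage $i$ is a failure, then after it $v_i\in F$, so $|C(v_i)|<h^2$ by invariant 1. Hence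
$$|C(v_i)|\ge h^2\ \Longrightarrow\ \text{stage }i\text{ is a success}. \tag{4}$$

**Step 5: one stage succeeds with probability at most $19/h$ while $s<T$.** Condition on everything seen before stage $i$. This fixes $D,F,R,\partial$ and $s$. The unrevealed edges are still independent Bernoulli($p$), and $v_i$ is uniform and independent of them. There are three ways to succeed.

First, $P(v_i\in D)\le sh^2/n$ by invariant 4.

Second, by invariant 2 the percolation on $H=G[R]$ is fresh, and $H$ has maximum degree $\le d$. So Lemma 1(i), applied to each possible starting vertex in $R$, bounds the probability of case (a) by $18/h$.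

Third, a success in case (b) requires $v_i\in R$, $|C_H(v_i)|<h^2$, and an open edge $e\in\partial$ whose endpoint in $R$, call it $x_e$, lies in $C_H(v_i)$. The edges of $\partial$ are not edges of $H$, so the state of $e$ is independent of the percolation on $H$. Also $x_e\in C_H(v)$ if and only if $v\in C_H(x_e)$, and then the two clusters coincide. The union bound over $e\in\partial$ and averaging over $v_i$ give at most
$$\frac1n\sum_{e\in\partial}p\sum_{v\in R}P\big(v\in C_H(x_e),\,|C_H(x_e)|<h^2\big)=\frac pn\sum_{e\in\partial}E\big[|C_H(x_e)|;|C_H(x_e)|<h^2\big]\le\frac pn\,|\partial|\,36h,$$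
by Lemma 1(iii). By invariant 4, $p(d-1)=1+\varepsilon\le\frac98$ and $h+1\le2h$, the right side is at most
$$\frac{(1+\varepsilon)\,36\,s\,h(h+1)}n\le\frac{81sh^2}n.$$

Altogether the conditional probability of success is at most $\frac{18}h+\frac{82sh^2}n$. If $s<T\le n/(82h^3)$, the second term is at most $1/h$, so
$$P(\text{stage }i\text{ succeeds}\mid\text{past})\le q:=\frac{19}h\qquad\text{whenever }s<T. \tag{5}$$

**Step 6: $T$ successes are unlikely.** Fix $i_1<\dots<i_T\le N$, and let $B_j$ be the event that the first $j$ successes occur exactly at stages $i_1,\dots,i_j$. On $B_j$, the event $B_{j-1}$ holds, there is no success strictly between $i_{j-1}$ and $i_j$, and stage $i_j$ succeeds. The first two facts are known before stage $i_j$, and then $s=j-1<T$, so (5) gives $P(B_j)\le qP(B_{j-1})$. Hence $P(B_T)\le q^T$. Summing over the choices of stages and using $\binom NT\le(eN/T)^T$,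
$$P(\text{at least }T\text{ successes})\le\binom NTq^T\le\Big(\frac{eNq}T\Big)^T\le\Big(\frac{57e}{\alpha h}\Big)^T. \tag{6}$$

**Step 7: $T$ successes are likely if $Z_{h^2}\ge\alpha n$.** Fix a percolation configuration with $Z_{h^2}\ge\alpha n$. The starts $v_i$ are independent of it, so the number $B$ of $i\le N$ with $|C(v_i)|\ge h^2$ is Bin$(N,\rho)$ with $\rho=Z_{h^2}/n\ge\alpha$. Then $N\rho\ge2T\ge8$, and by Chebyshev's inequality
$$P(B<T)\le P\Big(B\le\frac{N\rho}2\Big)\le\frac{N\rho}{(N\rho/2)^2}=\frac4{N\rho}\le\frac12.$$
By (4) all $B$ of these stages are successes. Averaging over the configurations,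
$$P(\text{at least }T\text{ successes})\ge\tfrac12P(Z_{h^2}\ge\alpha n).$$
Together with (6) this is the first bound of Theorem 2. $\square$

**Remark.** The moment method, which gave nothing for $Z_m$ with $m=\alpha n$, does work for $Z_{h^2}$. Run only $T$ stages. Before each one $s<T$, so (5) shows that all of them succeed with probability at most $q^T$. By (4), $E(Z_{h^2}/n)^T\le q^T$, so $P(Z_{h^2}\ge\alpha n)\le(q/\alpha)^T=(19/(\alpha h))^T$, which also implies the first bound of Theorem 2.

## The choice $h=\lceil422/\alpha\rceil$ and the end of Theorems 1 and 2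

Let $A\ge\max(2961,1696\lambda)$ and $\alpha=An^{-1/3}$, so that $An^{2/3}=\alpha n$. If $\alpha>1$, the events in question would need more than $n$ vertices, so they are impossible. Let $\alpha\le1$ and set
$$h=\lceil422/\alpha\rceil\le\frac{423}\alpha,\qquad\varepsilon=\lambda n^{-1/3},\qquad x=\frac{A^3}{82\cdot423^3}.$$

**Step 1: the hypotheses of the first bound.** We check $\varepsilon$ and $T$. Since $\lambda\le A/1696$ and $h+1\le424/\alpha$,
$$\varepsilon\le\frac{An^{-1/3}}{1696}=\frac\alpha{1696}=\frac1{4\cdot424/\alpha}\le\frac1{4(h+1)}.$$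
Next,
$$\frac n{82h^3}\ge\frac{\alpha^3n}{82\cdot423^3}=x.$$
Here $2961=7\cdot423$, so $A^3\ge343\cdot423^3\ge328\cdot423^3$ and $x\ge4$. So $T\ge\lfloor x\rfloor\ge4$.

**Step 2: the numerical bound.** We turn $(\cdot)^T$ into $e^{-CA^3}$. Since $57e^2<422$, we have $57e/(\alpha h)\le57e/422<e^{-1}$. The first bound of Theorem 2 and $T\ge\lfloor x\rfloor\ge x-1$ give
$$P(Z_{h^2}\ge An^{2/3})\le2e^{-T}\le2e^{1-x}\le e^{-x/2}\le e^{-CA^3}.$$
The third inequality says $1+\ln2\le x/2$, which holds because $x/2\ge2$. The last one says $\frac1{164\cdot423^3}\ge C=8\cdot10^{-11}$, which holds because $423^3=75\,686\,967$ and $164\cdot423^3<1.2413\cdot10^{10}$.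

**Step 3: from $Z_{h^2}$ to clusters.** We translate the result into cluster sizes. Since $h^2\le423^2\alpha^{-2}=423^2A^{-2}n^{2/3}$,
$$\sum_{i:\,|C_i|\ge423^2A^{-2}n^{2/3}}|C_i|\le Z_{h^2},$$
and the bound for the sum in Theorem 2 follows. Moreover $A^3\ge423^2$, so $423^2A^{-2}n^{2/3}\le An^{2/3}$. On $\{|C_1|\ge An^{2/3}\}$ the cluster $C_1$ is therefore one of the terms of the sum, and the sum is at least $An^{2/3}$. Hence $P(|C_1|\ge An^{2/3})\le e^{-CA^3}$. This proves Theorem 2, and $\lambda=0$ gives Theorem 1. $\square$

## Tree clusters of $K_n$ of size $An^{2/3}$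

It remains to prove Theorem 3. On $K_n$ we can count. Let $p=\frac1{n-2}$ and $1\le A\le n^{1/3}/8$, so $n\ge512$, and put
$$k=\lceil An^{2/3}\rceil\le2An^{2/3}\le\frac n4.$$
Let $X_j$ be the number of open clusters that are trees with $j$ vertices, and $X=\sum_{j=k}^{2k-1}X_j$. If $X\ge1$ then $|C_1|\ge k\ge An^{2/3}$. So we want a lower bound for $P(X\ge1)$, and we use the second moment method. All $j$ that occur satisfy $j\le n/2$.

**Step 1: the exact mean.** By Cayley's formula there are $j^{j-2}$ trees on $j$ given vertices. For one of them to be an open cluster, its $j-1$ edges must be open, and the other $\binom j2-(j-1)$ edges inside, as well as the $j(n-j)$ edges leaving, must be closed. Hence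
$$EX_j=\binom nj j^{j-2}p^{j-1}(1-p)^{E_j},\qquad E_j=j(n-j)+\binom j2-(j-1).$$

**Step 2: a lower bound for $EX_j$.** We bound each factor below.

- $\binom nj=\frac{n^j}{j!}\prod_{i<j}(1-\frac in)$, and $\ln(1-y)\ge-y-y^2$ on $[0,\frac12]$. Since $\sum_{i<j}i\le j^2/2$ and $\sum_{i<j}i^2\le j^3/3$, we get $\binom nj\ge\frac{n^j}{j!}e^{-j^2/2n-j^3/3n^2}$.
- By Stirling's bound $j!\le e\sqrt j\,(j/e)^j$, we have $j^{j-2}/j!\ge e^{j-1}j^{-5/2}$.
- $p^{j-1}\ge n^{-(j-1)}$.
- $\ln(1-p)=-\ln\big(1+\frac1{n-3}\big)\ge-\frac1{n-3}$. Also $E_j=jn-\frac{j^2}2-\frac{3j}2+1\le jn-\frac{j^2}2$. Since $\frac1{n-3}=\frac1n\big(1+\frac3{n-3}\big)$ and $E_j\le jn$,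
$$\frac{E_j}{n-3}\le j-\frac{j^2}{2n}+\frac{3j}{n-3}\le j-\frac{j^2}{2n}+2,$$
where $\frac{3j}{n-3}\le\frac{3n}{2(n-3)}\le2$ because $n\ge12$. So $(1-p)^{E_j}\ge e^{-j+j^2/2n-2}$.

In the product the factors $e^{\pm j}$ and $e^{\pm j^2/2n}$ cancel, and what is left is
$$EX_j\ge e^{-3}\,n\,j^{-5/2}\,e^{-j^3/3n^2}.$$

**Step 3: the mean of $X$.** We add $k$ terms, each with $j\le2k$, and then use $k\le2An^{2/3}$:
$$\mu:=EX\ge k\,e^{-3}n(2k)^{-5/2}e^{-8k^3/3n^2}=e^{-3}2^{-5/2}\,n\,k^{-3/2}e^{-8k^3/3n^2}\ge\frac{e^{-3}}{16}A^{-3/2}e^{-64A^3/3}. \tag{7}$$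

**Step 4: the second moment.** We show that two tree clusters are at most a factor $e$ away from independent. $E[X(X-1)]$ is a sum over ordered pairs of distinct tree clusters, which have disjoint vertex sets. For sizes $i,j$ there are $\binom ni\binom{n-i}j$ pairs of sets. The $ij$ edges between the two sets must be closed, but are counted twice in $E_i+E_j$. So the contribution is $EX_i\,EX_j$ times
$$\frac{\binom{n-i}j}{\binom nj}(1-p)^{-ij}.$$
The first factor is $\prod_{l<j}\frac{n-i-l}{n-l}\le(1-\frac in)^j\le e^{-ij/n}$, and $(1-p)^{-1}=1+\frac1{n-3}\le e^{1/(n-3)}$. So the product is at most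
$$e^{-ij/n}e^{ij/(n-3)}=e^{3ij/(n(n-3))}\le e,$$
because $ij\le n^2/4$ and $\frac{3n}{4(n-3)}\le1$ for $n\ge12$. Summing over $i,j$, we get $EX^2=EX+E[X(X-1)]\le\mu+e\mu^2$.

**Step 5: conclusion.** By Cauchy–Schwarz, $\mu^2=(E[X;X\ge1])^2\le EX^2\,P(X\ge1)$, so
$$P(X\ge1)\ge\frac\mu{1+e\mu}\ge\frac{\min(\mu,1)}{1+e}.$$
The second inequality holds because $\mu\mapsto\mu/(1+e\mu)$ is increasing, which covers $\mu\ge1$, while for $\mu\le1$ the denominator is at most $1+e$. The lower bound in (7) is less than $1$, so it also bounds $\min(\mu,1)$ from below. Finally $A^{-3/2}\ge e^{-A^3/2}$, because $\ln(A^3)\le A^3$, and $\ln\big(16e^3(1+e)\big)<7.1$. Since $A\ge1$,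
$$P(|C_1|\ge An^{2/3})\ge P(X\ge1)\ge\exp\Big(-7.1-\frac{64}3A^3-\frac12A^3\Big)\ge e^{-30A^3},$$
because $7.1+\frac{64}3+\frac12<30$. This proves Theorem 3. $\square$
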